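# Mean curvature of large isoperimetric regions in non-compact symmetric spaces

## 1. Large balls, horospheres, and the guess $h\to b(M)$

Take a symmetric space $M$ without positive curvature and enclose a huge volume with as little boundary as possible. How curved is the boundary? The first guess is that it becomes as curved as the most curved horosphere of $M$, and no more. Let us make this precise and test it.

Throughout, $M^n$, $n\ge2$, is a non-compact Riemannian symmetric space, meaning a simply connected, non-positively curved symmetric space; Euclidean factors are allowed.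

**Definition (isoperimetric region, profile).** An isoperimetric region is a compact region $\Omega\subset M$ whose boundary has the least $(n-1)$-dimensional Hausdorff measure among all compact regions of the same volume ($n$-dimensional Hausdorff measure). We write $I(v)$ for this least boundary measure at volume $v$.

**Definition (mean curvature).** The mean curvature of a hypersurface is the trace $\operatorname{tr}\mathrm{II}$ of its second fundamental form, not the mean value. For the boundary of a region it is taken with respect to the inward unit normal, so the unit sphere in $E^n$ has $\operatorname{tr}\mathrm{II}=n-1>0$. The regular part of the boundary of an isoperimetric region $\Omega$ has constant mean curvature, denoted $h(\partial\Omega)$. A soap bubble is a closed hypersurface of constant mean curvature.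

**Definition ($b(M)$).** Fix $0\in M$ and a maximal abelian $\mathfrak a\subset T_0M$, that is, the tangent space of a maximal flat through $0$. For $v\in\mathfrak a$ the Jacobi operator $R(\cdot,v)v$ on $T_0M$ has eigenvalues $-\alpha(v)^2$, where $\alpha$ ranges over the restricted roots $\Delta(M)\subset\mathfrak a^*$; let $m(\alpha)$ be the multiplicity of $\alpha$ and $\Delta^+(M)$ a choice of positive roots. Then
$$b(M)=\max\Big\{\sum_{\alpha\in\Delta^+(M)}m(\alpha)|\alpha(v)|:\ v\in\mathfrak a,\ |v|=1\Big\}.$$
This is the largest mean curvature of a horosphere in $M$.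

For $E^n$ there are no roots and $b=0$. For $H^n$ of curvature $-1$, $\mathfrak a$ is a line, the only positive root satisfies $|\alpha(v)|=|v|$ and has multiplicity $n-1$, so $b=n-1$. For $H^2\times H^2$, $\mathfrak a=\mathbb R^2$ and $b$ is the maximum of $|v_1|+|v_2|$ on the unit circle, so $b=\sqrt2$.

The guess, which is Conjecture 2 of the paper "On Soap Bubbles and Isoperimetric Regions in Non-Compact Symmetric Spaces, I", reads: $h(\partial\Omega)\to b(M)$ as $\mathrm{vol}(\Omega)\to\infty$, in the sense that $h(\partial\Omega_k)\to b(M)$ for every sequence of isoperimetric regions with $\mathrm{vol}(\Omega_k)\to\infty$.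

*Test in $E^n$.* Isoperimetric regions are balls by the classical isoperimetric theorem, and a ball of radius $r$ has $h=(n-1)/r\to0=b$.

*Test in $H^n$.* Again by the classical isoperimetric theorem they are balls, and $h=(n-1)\coth r\to n-1=b$. The speed can be read off too: $h-b=2(n-1)/(e^{2r}-1)$, while the volume is comparable to $e^{(n-1)r}$ for large $r$. So $h-b$ is comparable to $v^{-2/(n-1)}$. In $H^2$, where $A=2\pi\sinh r$ and $v=2\pi(\cosh r-1)$, we also see
$$b=1<h=\coth r<\coth(r/2)=A/v .$$
Remember this chain of inequalities.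

*Test in $H^2\times H^2$.* Here balls do not help. At the endpoint of a geodesic of length $r$ with initial vector $(\cos\theta\,u_1,\sin\theta\,u_2)$, $|u_i|=1$, $0<\theta<\pi/2$, the Jacobi operator has eigenvalues $-\cos^2\theta,-\sin^2\theta,0$ on the orthogonal complement of the velocity. So the geodesic sphere has mean curvature
$$\cos\theta\coth(r\cos\theta)+\sin\theta\coth(r\sin\theta)+\tfrac1r .$$
At $\theta=\pi/4$ this tends to $\sqrt2$ as $r\to\infty$. As $\theta\to0$ it tends to $\coth r+\frac2r$, which is close to $1$ for large $r$. So large geodesic spheres do not have constant mean curvature, and large balls are not isoperimetric. We have no formula for the optimal regions, so the proof must work without one.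

## 2. Two theorems: convergence and its speed

Write $M=E^k\times M'$ with $M'$ of noncompact type (possibly a point), and $l=\operatorname{rank}M'$. Put $b=b(M)$ and $f(v)=I(v)-bv$. Let $\mathfrak a'\subset\mathfrak a$ be the part of $\mathfrak a$ tangent to $M'$, so $\dim\mathfrak a'=l$ and $\mathfrak a=\mathbb R^k\oplus\mathfrak a'$. The roots vanish on $\mathbb R^k$. Put
$$2\rho=\sum_{\alpha\in\Delta^+}m(\alpha)\,\alpha\in\mathfrak a'^*.$$

**Definition ($\kappa(M)$).** Consider pairs $(s,H)$ with $s\in\mathbb R$ and $H\in\mathfrak a'$. The list consisting of $s$, repeated $k$ times, and of $\alpha(H)$, repeated $m(\alpha)$ times, for each $\alpha\in\Delta^+$, has sum $ks+2\rho(H)$. Let $\kappa(M)$ be the infimum of (largest entry)/(sum), over all pairs for which all entries are $\ge0$ and not all are $0$.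

The sum lies between the largest entry and the number of entries times the largest entry, so $0<\kappa(M)\le1$. For $E^k\times H^m$, $m\ge2$, take $s=\alpha(H)=1$: all $k+m-1$ entries are $1$, so $\kappa\le1/(k+m-1)$. For $\prod_iH^{n_i}$, similarly, $\kappa\le1/\sum_i(n_i-1)$.

**Theorem 1 (the conjecture holds).** For every isoperimetric region $\Omega$ of volume $v$: $b(M)<h(\partial\Omega)\le I(v)/v$. Moreover $I(v)/v\to b(M)$ as $v\to\infty$. Hence $h(\partial\Omega_k)\to b(M)$ whenever $\mathrm{vol}(\Omega_k)\to\infty$.

**Theorem 2 (strengthening).** Let $\Omega$ denote an isoperimetric region of volume $v$. Constants $c,C,\dots$ are positive and depend only on $M$.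

1. $h(\partial\Omega)<I(v)/v$ strictly. $I(v)/v$ is strictly decreasing, and $I$ is nondecreasing and locally Lipschitz. With $\kappa=\kappa(M)$, $I(v)/v^{1-\kappa}$ is nondecreasing and $h\ge(1-\kappa)I(v)/v$. If $b>0$, then
$$(1-2\kappa)\Big(\frac{I(v)}v-b\Big)\le h(\partial\Omega)-b<\frac{I(v)}v-b .$$
2. If $M'$ is not a point, $h(\partial\Omega)-b\le C(\log v)^{-2}$ for large $v$. If $l\ge2$, then $c(\log v)^{-2}\le I(v)/v-b\le C(\log v)^{-2}$ for large $v$.
3. If $l=1$, with positive roots $\alpha$ and possibly $2\alpha$, put $d=m(\alpha)+2m(2\alpha)$. Then $I(v)/v-b\ge c\,v^{-2/(k+d)}$ for large $v$. If $d\ge3$, also $I(v)/v-b\le C\,v^{-2/(k+d)}$, so $h-b\le C\,v^{-2/(k+d)}$.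
4. These rates for $h-b$ are optimal. Let $\omega(v)=(\log v)^{-2}$ if $l\ge2$, and $\omega(v)=v^{-2/(k+d)}$ if $l=1$, $d\ge3$. Then there are $K,c>0$ such that for all large $v$ the interval $[v,Kv]$ contains a set of positive measure of volumes $v'$ for which every isoperimetric region of volume $v'$ has $h-b\ge c\,\omega(v')$. If $\kappa(M)<\frac12$, then $h-b\ge c\,\omega(v)$ for all large $v$.

As an example for $d$: $H^n$ has $d=n-1$ (no root $2\alpha$), and the complex hyperbolic plane has $m(\alpha)=2$, $m(2\alpha)=1$, $d=4$. The speed computed by hand in $H^n$ is $v^{-2/(n-1)}=v^{-2/(k+d)}$ with $k=0$.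

From now on the constants $c,C,\dots$ may change from line to line. We use the following facts.

**Fact 1 (existence, regularity, Gauss–Green).** Since $M$ is homogeneous, isoperimetric regions exist for every volume $v>0$. By standard regularity (Gonzalez–Massari–Tamanini; Morgan, *Trans. AMS* 2003), outside a closed set of $\mathcal H^{n-1}$-measure zero $\partial\Omega$ is a smooth embedded hypersurface with $\Omega$ locally on one side; this is the regular part. Since $\mathcal H^{n-1}(\partial\Omega)<\infty$, $\Omega$ has finite perimeter (Federer), and the Gauss–Green theorem (De Giorgi–Federer) holds: $\int_\Omega\operatorname{div}Y=\int_{\partial\Omega}\langle Y,\nu\rangle$, with $\nu$ the outward unit normal on the regular part. Integrals over $\partial\Omega$ are always over the regular part, with respect to $\mathcal H^{n-1}$.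

**Fact 2 (Hsiang, Theorem 1).** (i) The mean curvature of any soap bubble in $M$ is strictly greater than $b(M)$. (ii) The mean curvature of the regular part of the boundary of any isoperimetric region is strictly greater than $b(M)$. (iii) $b(\lambda M)=\lambda^{-1}b(M)$, where $\lambda M$ is $M$ with distances multiplied by $\lambda$. (iv) $b\big(\prod_jM_j\big)=\big\{\sum_jb(M_j)^2\big\}^{1/2}$.

**Fact 3 (linear algebra).** A linear isomorphism $L$ of a Euclidean space multiplies the codimension-one volume on $\nu^\perp$ ($|\nu|=1$) by $|\det L|\,|L^{-T}\nu|$. Indeed, $L(\nu^\perp)$ has normal $L^{-T}\nu$. A unit cube with base in $\nu^\perp$ and edge $\nu$ is mapped to a parallelepiped of volume $|\det L|$, whose height over the image of the base is $\langle L\nu,L^{-T}\nu\rangle/|L^{-T}\nu|=1/|L^{-T}\nu|$.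

## 3. Why $I(v)/v\to b$ alone does not suffice, and a stretch of the half-plane

The lower bound $h>b$ is Fact 2(ii). What is missing is an upper bound for $h$. The natural source is the profile $I$.

**Lemma 1.** If $I$ is differentiable at $v$, then $h(\partial\Omega)=I'(v)$ for every isoperimetric region $\Omega$ of volume $v$.

*Proof.* Let $Y$ be a smooth vector field supported near a regular point of $\partial\Omega$, with $\int_{\partial\Omega}\langle Y,\nu\rangle=1$ and flow $\Psi_s$. Then $V(s)=\mathrm{vol}(\Psi_s\Omega)$ has $V'(0)=1$, and by the first variation formula near regular points $\mathcal A(s)=\mathcal H^{n-1}(\partial\Psi_s\Omega)$ has $\mathcal A'(0)=h\int\langle Y,\nu\rangle=h$. (Sign check: an expanding Euclidean ball of radius $r$ gains area at the rate $\frac{n-1}r$ times its volume rate.) Now $I(V(s))\le\mathcal A(s)$ for $s$ of both signs, with equality at $s=0$. Both sides are differentiable at $0$, so the derivatives agree: $I'(v)=h$. $\square$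

So if one can show that $I(v)/v\to b$, one would like to differentiate. In $H^2$ the limit is easy: in the half-plane, the rectangle $0\le x\le R$, $1\le y\le R$ with the measure $dx\,dy/y^2$ has area $R-1$ and perimeter $R+1+2\log R$, so the ratio tends to $1=b$. Suppose then that $I(v)/v\to b$, and that $I$ is locally Lipschitz (we prove both later). Then $f=I-bv$ satisfies $f=o(v)$ and $f'=h-b>0$ almost everywhere. Hence the *average* of $h-b$ over $[v,2v]$ tends to $0$.

Here the argument stops. An increasing $f=o(v)$ need not have $f'\to0$. For instance, let $f'(w)=1/w$ for $w\ge1$, plus $1$ on each interval $[2^j,2^j+1]$. Then $f(v)\le f(1)+\log v+\log_2v+1=o(v)$, but $f'\ge1$ again and again. Concavity of $I$ would exclude such jumps in slope, but we have no concavity. We could settle for less, though. If $I(v)/v$ were nonincreasing, we would get $I'(v)\le I(v)/v$, which is all that is needed. In terms of regions: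

> we want to multiply the volume by $\lambda>1$ while multiplying the boundary by at most $\lambda$.

In $E^n$ a homothety does this. In $H^2$ the geodesic dilation $(r,\theta)\mapsto(\mu r,\theta)$ multiplies the area element by $\mu\sinh(\mu r)/\sinh r$, which depends on $r$, so it does not control the volume of an unknown $\Omega$. But consider, in the half-plane with metric $(dx^2+dy^2)/y^2$, the map
$$\Phi_t(x,y)=(e^tx,y),\qquad t>0 .$$
It multiplies the area $dx\,dy/y^2$ by exactly $e^t$. Horizontal lengths are multiplied by $e^t$ and vertical ones by $1$, so perimeters are multiplied by at most $e^t$. This is what we asked for. It comes from a conjugation in the group of maps $(x,y)\mapsto(ay+\dots)$ generated by horizontal translations and dilations, which acts simply transitively on the half-plane. Every $M$ carries such a group.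

## 4. $M$ as a solvable group: orthogonality, $b=|2\rho|$, divergences

**Step 1: the group.** *Purpose: to replace $M$ by a Lie group with a left-invariant metric.* Let $G'$ be the identity component of $\mathrm{Isom}(M')$, with the stabilizer of the base point $o$, the decomposition $\mathfrak g'=\mathfrak k\oplus\mathfrak p$, and the Cartan involution $\theta$. Then $\mathfrak a'\subset\mathfrak p$ is maximal abelian. Let $\mathfrak g_\alpha$ be the root spaces and $\mathfrak n=\bigoplus_{\alpha\in\Delta^+}\mathfrak g_\alpha$. By the Iwasawa decomposition, $S'=NA'$ acts simply transitively on $M'$; here $N$ is simply connected nilpotent, closed, and $\exp:\mathfrak n\to N$ is a diffeomorphism. Pulling the metric back by $g\mapsto g\cdot o$, we see that $M$ is isometric to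
$$S=\mathbb R^k\times S',\qquad \mathfrak s=\mathfrak e\oplus\mathfrak a'\oplus\mathfrak n,\quad \mathfrak e=\mathbb R^k,$$
with a left-invariant metric. We identify $T_xS$ with $\mathfrak s$ by left translation (the left trivialization). So normals $\nu$ take values in $\mathfrak s$.

*Example.* For $H^n=\{(x,y):x\in\mathbb R^{n-1},y>0\}$, $N$ consists of the translations $n_x$, $A'$ of the dilations $a_\tau$ by $e^\tau$, and $n_xa_\tau$ corresponds to the point $n_xa_\tau\cdot(0,1)=(x,e^\tau)$. Since $a_\tau n_xa_{-\tau}=n_{e^\tau x}$, the root is $\alpha(\tau)=\tau$.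

**Step 2: orthogonality.** *Purpose: to make the stretching operators of Section 5 symmetric.* The summands $\mathfrak e,\mathfrak a',\mathfrak g_\alpha$ ($\alpha\in\Delta^+$) are mutually orthogonal. That $\mathfrak e\perp\mathfrak s'$ holds because $M$ is a product. On $\mathfrak s'$, the differential at $1$ of $g\mapsto g\cdot o$ is the $\mathfrak p$-component, $Z\mapsto\frac12(Z-\theta Z)$, and the inner product is pulled back by it. It is the identity on $\mathfrak a'$, and it maps $\mathfrak g_\alpha$ onto $\mathfrak p_\alpha=\mathfrak p\cap(\mathfrak g_\alpha+\mathfrak g_{-\alpha})$. For $v\in\mathfrak a'$ we have $R(\cdot,v)v=-\mathrm{ad}(v)^2$ on $\mathfrak p$, which is $-\alpha(v)^2$ on $\mathfrak p_\alpha$ and $0$ on $\mathfrak a'$. If $\alpha\ne\beta$ are positive roots, then $\alpha^2-\beta^2=(\alpha-\beta)(\alpha+\beta)$ is not identically zero, so for generic $v$ the numbers $0$ and $\alpha(v)^2$, $\alpha\in\Delta^+$, are distinct. Eigenspaces of a self-adjoint operator for distinct eigenvalues are orthogonal. We also see that $m(\alpha)=\dim\mathfrak g_\alpha$.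

**Step 3: $b=|2\rho|$.** *Purpose: to recognize $b$ inside the group.* The function $v\mapsto\sum_{\Delta^+}m(\alpha)|\alpha(v)|$ on $\mathfrak a'$ is invariant under the Weyl group, which acts by isometries, permutes the roots and preserves multiplicities. Every $v$ can be moved to the closed positive chamber, where the function equals $2\rho(v)\le|2\rho||v|$. An $\mathfrak e$-component of $v$ contributes nothing. So $b\le|2\rho|$. At the unit vector dual to $2\rho$ the function is at least $2\rho(v)=|2\rho|$. (If $M'$ is a point, $b=0=|2\rho|$.)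

If $M'$ is not a point, fix $H_1\in\mathfrak a'$ with $\alpha(H_1)\ge1$ for all $\alpha\in\Delta^+$ (a large multiple of a vector in the open positive chamber). Then $2\rho(H_1)>0$, so $b>0$. Let $v_0\in\mathfrak a'$ be the unit vector with
$$2\rho(\cdot)=b\,\langle v_0,\cdot\rangle .$$

**Step 4: divergences.** *Purpose: to find a unit field of divergence $b$, and volume-preserving fields.* The flow of the left-invariant field $Z^L$ is $x\mapsto x\exp tZ$. Since $xg=g(g^{-1}xg)$, and the Riemannian volume is a left Haar measure, right multiplication by $g$ multiplies volume by $\det\mathrm{Ad}(g^{-1})$. Hence $\operatorname{div}Z^L=-\operatorname{tr}\mathrm{ad}Z$. This is $0$ for $Z\in\mathfrak e\oplus\mathfrak n$ and $-2\rho(Z)$ for $Z\in\mathfrak a'$. In particular, if $M'$ is not a point, the unit field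
$$X_0=(-v_0)^L\quad\text{has}\quad\operatorname{div}X_0=b .$$
In $H^n$ this is $X_0=-y\,\partial_y$, and indeed $\operatorname{div}X_0=y^n\partial_y(-y\cdot y^{-n})=n-1$.

## 5. Stretching automorphisms and the inequality $h\le A/v$

**Step 1: the automorphisms.** *Purpose: to stretch volume by a constant and lengths by controlled factors.* For $s\in\mathbb R$ and $H\in\mathfrak a'$ let $D=D_{s,H}$ be the linear map of $\mathfrak s$ that is $s$ on $\mathfrak e$, $0$ on $\mathfrak a'$, and $\alpha(H)$ on $\mathfrak g_\alpha$. It equals $\mathrm{ad}H$ on $\mathfrak s'$, and $\mathfrak e$ is a central direct factor, so $D$ is a derivation. By orthogonality it is symmetric. Its eigenvalues on $\mathfrak e\oplus\mathfrak n$ are the list in the definition of $\kappa$. Put $c=\operatorname{tr}D=ks+2\rho(H)$. The derivation integrates to the automorphisms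
$$\Phi_t(e,g)=(e^{st}e,\ \exp(tH)\,g\exp(-tH)),\qquad\Phi_t(x\exp\tau Z)=\Phi_t(x)\exp(\tau e^{tD}Z).$$
The second formula says that in the left trivialization $d\Phi_t=e^{tD}$ at *every* point. Hence $\mathrm{vol}(\Phi_t\Omega)=e^{ct}\,\mathrm{vol}(\Omega)$. Null sets go to null sets since $\Phi_t$ is smooth, so Fact 3 with $L=e^{tD}$, which is symmetric, gives
$$\mathcal H^{n-1}(\partial\Phi_t\Omega)=\int_{\partial\Omega}e^{ct}\,|e^{-tD}\nu| .\tag{1}$$
In $H^2$ with $H=1$ this is the map $(x,y)\mapsto(e^tx,y)$ of Section 3.

**Step 2: the first-order identity.** *Purpose: to use that $\Omega$ is a minimizer, without knowing that $I$ is differentiable.*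

**Proposition 1.** For $\Omega$ isoperimetric, $v=\mathrm{vol}(\Omega)$, $A=\mathcal H^{n-1}(\partial\Omega)$, $h=h(\partial\Omega)$, and every $D=D_{s,H}$:
$$\operatorname{tr}D\,(A-hv)=\int_{\partial\Omega}\langle D\nu,\nu\rangle .\tag{2}$$

*Proof.* The map $\Phi_t$ changes the volume, so we correct it by a second deformation. Let $Y$ and $\Psi_s$ be as in Lemma 1 (field supported near a regular point, flux $1$). Let $V(t,s)$ and $\mathcal A(t,s)$ be the volume and boundary measure of $\Psi_s\Phi_t\Omega$. Both are $C^1$ near $(0,0)$: they are integrals, over $\Omega$ and over the regular part of $\partial\Omega$, of Jacobians. These are smooth in $(t,s)$, in the point, and (for $\mathcal A$) in the tangent hyperplane, which range over a compact set. The measures are finite, so we may differentiate under the integral, and null sets map to null sets. We have: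

- $V_t(0,0)=cv$ and $V_s(0,0)=\int_\Omega\operatorname{div}Y=1$;
- $\mathcal A_s(0,0)=h$, by the first variation formula;
- $\mathcal A_t(0,0)=\int_{\partial\Omega}(c-\langle D\nu,\nu\rangle)$, differentiating (1) at $t=0$.

By the implicit function theorem there is $s(t)$ with $s(0)=0$, $V(t,s(t))=v$, and $s'(0)=-V_t/V_s=-cv$. Since $\Omega$ is a minimizer, $\mathcal A(t,s(t))\ge\mathcal A(0,0)$ for small $t$ of both signs. So the derivative at $0$ vanishes: $0=\mathcal A_t-cv\,\mathcal A_s=cA-\int\langle D\nu,\nu\rangle-cvh$. This is (2). $\square$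

**Step 3: the inequality.** *Purpose: to choose $D$ well.* Take $D=D_{1,H_1}$ (with the $H_1$-part absent if $M'$ is a point). Then $D\ge0$ and $c=k+2\rho(H_1)>0$, and (2) gives
$$h(\partial\Omega)\le\frac Av=\frac{I(v)}v .\tag{3}$$

This holds for *every* isoperimetric region, which is the pointwise bound that averaging could not give. In $E^n$ one may take $D=\mathrm{Id}$, and (2) reads $n(A-hv)=A$, that is, $h=(1-\frac1n)A/v$.

## 6. Regions with boundary-to-volume ratio close to $b$, and the proof of Theorem 1

If $M'$ is a point, then $M=E^n$, $b=0$, and scaling gives $I(v)=I(1)\,v^{(n-1)/n}$, so $I(v)/v\to0=b$. Now let $M'$ not be a point, so $b>0$ and $l\ge1$.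

We imitate the rectangle in the half-plane: a large piece $F$ of $N$, times a piece $Q$ of $\mathfrak a'$. If $F$ and a cube in $\mathbb R^k$ are enormous, only the boundary over $\partial Q$ matters, with the weight $e^{-2\rho(H)}=e^{-b\sigma}$, where $H=\sigma v_0+y$, $y\perp v_0$. The first choice for $Q$ is a box, $0\le\sigma\le L$, $y\in[0,L]^{l-1}$. Its weighted volume is $W=L^{l-1}(1-e^{-bL})/b$ and its weighted boundary $Z$ consists of bottom and top $L^{l-1}(1+e^{-bL})$ and of $2(l-1)$ walls, each $L^{l-2}(1-e^{-bL})/b$. So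
$$\frac ZW=b\coth\frac{bL}2+\frac{2(l-1)}L .$$
The box is enough for $I(v)/v\to b$, but its vertical walls cost $1/L$. To get $1/L^2$ we bend the bottom upwards so that the weight has already died out before the edge is reached.

**Proposition 2.** If $M'$ is not a point, $I(v)\le v\,(b+C(\log v)^{-2})$ for all large $v$.

*Proof.*

**Step 1: coordinates.** *Purpose: to compute volume and area.* Use coordinates $(e,n\exp H)$ with $e\in\mathbb R^k$, $n\in N$, $H\in\mathfrak a'$; give $N$ its left-invariant metric as a subgroup of $S$. From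
$$n\exp(\tau Y)\exp H=n\exp H\,\exp(\tau\,\mathrm{Ad}(\exp(-H))Y),\qquad n\exp(H+\tau Z)=n\exp H\exp(\tau Z),$$
the left-trivialized differential is $\mathrm{Ad}(\exp(-H))$ on $\mathfrak n$ and the identity on $\mathfrak e\oplus\mathfrak a'$. So the volume is $de\,e^{-2\rho(H)}\,dn\,dH=e^{-b\sigma}\,de\,dn\,dH$.

**Step 2: the set in $\mathfrak a'$.** *Purpose: a body with weighted ratio at most $b+C/L^2$.* For $L>0$ and $|y|<L$ let $G(y)=1-|y|^2/L^2$ and $\varphi=-\frac2b\log G$. Then $\varphi\ge0$ and $e^{-b\varphi}=G^2$. Also $\varphi$ is convex, since $G$ is concave and $-\log$ is convex and decreasing. Let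
$$Q_L=\{\sigma v_0+y:\ |y|<L,\ \varphi(y)\le\sigma\le L\},$$
a compact convex body, since $\varphi\to\infty$ at $|y|=L$. For $l=1$ there is no $y$, and $Q_L=[0,L]v_0$. Let $B=\{\varphi\le L\}$, a ball in $\mathbb R^{l-1}$ of radius less than $L$ (a point of measure $1$ if $l=1$). The boundary of $Q_L$ consists of the graph of $\varphi$ over $B$ and the top $\sigma=L$ over $B$, and these meet over $\partial B$, so there is no vertical wall. Hence
$$W_L:=\int_{Q_L}e^{-b\sigma}\,dH=\frac1b\int_B(G^2-e^{-bL})\,dy,$$
$$Z_L:=\int_{\partial Q_L}e^{-b\sigma}\,d\mathcal H^{l-1}=\int_BG^2\sqrt{1+|\nabla\varphi|^2}\,dy+|B|e^{-bL}.$$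
We have $\nabla G=-2y/L^2$, so
$$G^2|\nabla\varphi|^2=\frac4{b^2}|\nabla G|^2\le\frac{16}{b^2L^2}.$$
With $\sqrt{1+x^2}\le1+\frac12x^2$ and $|B|\le CL^{l-1}$, for large $L$,
$$Z_L-bW_L\le\frac12\int_BG^2|\nabla\varphi|^2\,dy+2|B|e^{-bL}\le C\,L^{l-1}L^{-2}.$$
On $|y|\le L/2$ we have $G^2\ge\frac9{16}$. This region lies in $B$ for large $L$, and the integrand of $W_L$ is $\ge0$ on $B$, so $W_L\ge cL^{l-1}$ for large $L$. Hence $Z_L/W_L\le b+C/L^2$. For $l=1$ the formulas read $W_L=(1-e^{-bL})/b$, $Z_L=1+e^{-bL}$, $Z_L-bW_L=2e^{-bL}$, with the same conclusion.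

**Step 3: the set in $N$.** *Purpose: a set with a boundary that is negligible compared to its volume.* Let $F_1\subset N$ be a compact domain with smooth boundary. For $R\ge1$ let $F_R=\delta_R(F_1)$, where $\delta_R$ is conjugation by $\exp((\log R)H_1)$. The left-trivialized differential of $\delta_R$ is $R^{\alpha(H_1)}\ge R$ on $\mathfrak g_\alpha$. So $|F_R|=R^{2\rho(H_1)}|F_1|$, and by Fact 3 $|\partial F_R|\le R^{2\rho(H_1)-1}|\partial F_1|$. Hence $|\partial F_R|/|F_R|\le C_1/R$.

**Step 4: the region.** *Purpose: to put the pieces together.* Let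
$$\Omega_L=[0,\ell]^k\times\{n\exp H:\ n\in F_R,\ H\in Q_L\},\qquad\mathrm{vol}(\Omega_L)=\ell^k|F_R|W_L .$$
Its boundary consists of three parts.

- Over $\partial Q_L$: the tangent spaces split orthogonally into $\mathfrak e$, $\mathfrak n$ and a hyperplane of $\mathfrak a'$, and $\mathrm{Ad}(\exp(-H))$ has determinant $e^{-b\sigma}$ on $\mathfrak n$, so the area is $\ell^k|F_R|Z_L$.
- Over $\partial F_R$: by Fact 3, $\mathrm{Ad}(\exp(-H))|_{\mathfrak n}$, which is symmetric, multiplies the area of a hyperplane of $\mathfrak n$ with unit normal $\eta$ by $e^{-2\rho(H)}|\mathrm{Ad}(\exp H)\eta|\le e^{-b\sigma}e^{C_2L}$, because $|\alpha(H)|\le C_2L$ on $Q_L$. So the area is at most $\ell^k|\partial F_R|e^{C_2L}W_L$.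
- Over $\partial[0,\ell]^k$: the area is $2k\ell^{k-1}|F_R|W_L$.

With $R=e^{(C_2+1)L}$ and $\ell=e^L$ we get, for large $L$,
$$\frac{\mathcal H^{n-1}(\partial\Omega_L)}{\mathrm{vol}(\Omega_L)}\le\frac{Z_L}{W_L}+\frac{C_1}Re^{C_2L}+\frac{2k}\ell\le b+\frac C{L^2}.$$

**Step 5: all large volumes.** *Purpose: to pass from these regions to every $v$.* The volume $\ell^k|F_R|W_L$ is continuous in $L$. It tends to $\infty$, because $|F_R|$ does and $W_L\ge c$. Since $W_L\le CL^{l-1}$, we have $\log\mathrm{vol}(\Omega_L)\le C_3L$ for large $L$. So every large $v$ equals $\mathrm{vol}(\Omega_L)$ for some large $L$, with $L\ge\log v/C_3$, and $I(v)\le v(b+C/L^2)\le v(b+C(\log v)^{-2})$. $\square$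

**Proof of Theorem 1.** By Fact 2(ii), $b<h(\partial\Omega)$. By (3), $h(\partial\Omega)\le I(v)/v$. So $I(v)/v>b$, and by the above (the case $E^n$, and Proposition 2) $I(v)/v\to b$. Hence $b<h(\partial\Omega_k)\le I(v_k)/v_k\to b$ whenever $v_k=\mathrm{vol}(\Omega_k)\to\infty$. $\blacksquare$

Proposition 2 with (3) also gives the bound $h-b\le C(\log v)^{-2}$ and the upper bound for $I(v)/v-b$ in Part 2 of Theorem 2.

## 7. Monotone quotients of the profile and the constant $\kappa$ (Theorem 2, Part 1)

Call $D=D_{s,H}$ admissible if $D\ge0$ and $D\ne0$, and write $\lambda=\lambda_{\max}(D)$, $c=\operatorname{tr}D$. By definition, $\kappa(M)=\inf\lambda/c$ over admissible $D$. Fix an isoperimetric $\Omega$ with data $v,A,h$.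

**Step 1: the normal leaves $\mathfrak a'$.** *Purpose: strictness in (3).*

**Lemma 2.** It is impossible that $\nu\in\mathfrak a'$ almost everywhere on $\partial\Omega$. Consequently $\int_{\partial\Omega}\langle D\nu,\nu\rangle>0$ for $D=D_{1,H_1}$.

*Proof.* Suppose $\nu\in\mathfrak a'$ a.e. Since $M$ is not a point, $\mathfrak e\oplus\mathfrak n\ne0$; choose $X\ne0$ in $\mathfrak e$ or in $\mathfrak n$. Let $\phi\in C_c^\infty(S)$ with $\phi=1$ on $\Omega$, and let $F(t)=\int_\Omega\phi(x\exp tX)\,dx$. Since $\exp tX$ commutes with $\exp\tau X$, the derivative of $\phi(x\exp tX)$ in $t$ is $X^L(\phi\circ R_{\exp tX})(x)$, where $R_g$ is right multiplication. As $\operatorname{div}X^L=0$, Gauss–Green gives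
$$F'(t)=\int_\Omega X^L(\phi\circ R_{\exp tX})=\int_{\partial\Omega}(\phi\circ R_{\exp tX})\langle X,\nu\rangle=0,$$
because $X\perp\mathfrak a'$. But $F(0)=v>0$. And $F(t)=0$ for large $t$: otherwise $\exp tX$ would lie in the compact set $\Omega^{-1}\operatorname{supp}\phi$ for arbitrarily large $t$, while $\exp tX$ leaves every compact set (clear in $\mathbb R^k$; in $N$ because $\exp$ is a diffeomorphism onto the closed subgroup $N$). This is a contradiction. The last claim holds because $D_{1,H_1}$ is positive definite on $\mathfrak e\oplus\mathfrak n$ and zero on $\mathfrak a'$. $\square$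

With (2), Lemma 2 gives $h<A/v=I(v)/v$.

For a compact domain bounded by a smooth embedded soap bubble, the first variation formula applied to the flow $\Phi_t$ gives $cA-\int\langle D\nu,\nu\rangle=h\,cv$. This is (2), and Lemma 2 holds with the same proof. So $h<A/v$ there as well.

**Step 2: $I(v)/v$ is strictly decreasing.** *Purpose: global comparison by stretching.* Let $D=D_{1,H_1}$ and $t>0$. Then $|e^{-tD}\nu|\le1$, with strict inequality on a set of positive measure by Lemma 2. So (1) gives $I(e^{ct}v)\le\mathcal H^{n-1}(\partial\Phi_t\Omega)<e^{ct}I(v)$.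

**Step 3: $I(v)/v^{1-\kappa}$ is nondecreasing.** *Purpose: comparison in the other direction, by shrinking.* For admissible $D$ and $t>0$, (1) at $-t$ gives $I(e^{-ct}v)\le e^{-ct}\int_{\partial\Omega}|e^{tD}\nu|\le e^{-ct+\lambda t}I(v)$. With $w=e^{-ct}v$ this says $I(w)/w^{1-\lambda/c}\le I(v)/v^{1-\lambda/c}$. So $I(v)/v^{1-\lambda/c}$ is nondecreasing. Let $\lambda/c\to\kappa$: a pointwise limit of nondecreasing functions is nondecreasing. Since $\kappa\le1$, $I(v)=v^{1-\kappa}\cdot I(v)/v^{1-\kappa}$ is nondecreasing.

**Step 4: Lipschitz bound and lower bound for $h$.** *Purpose: to collect the remaining first-order consequences.* For $v'>v$, Steps 2 and 3 give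
$$0\le I(v')-I(v)\le\Big(\frac{v'}v-1\Big)I(v),$$
so $I$ is locally Lipschitz. From (2), $c(A-hv)\le\lambda A$, that is, $h\ge(1-\lambda/c)A/v$. Taking the infimum of $\lambda/c$, $h\ge(1-\kappa)A/v$.

**Step 5: two-sided comparison when $b>0$.** *Purpose: to bound $h-b$ from below by $I(v)/v-b$.* Gauss–Green with $X_0$, whose divergence is $b$, gives
$$A-bv=\int_{\partial\Omega}(1-\langle X_0,\nu\rangle).\tag{4}$$
So $A-bv$ measures how far $\nu$ is from $X_0$. Let $\nu'$ be the $\mathfrak e\oplus\mathfrak n$-component of $\nu$. Since $X_0$ is a unit vector in $\mathfrak a'$, $\langle X_0,\nu\rangle\le\sqrt{1-|\nu'|^2}\le1-\frac12|\nu'|^2$, and (4) gives $\int|\nu'|^2\le2(A-bv)$. On the other hand, (2) gives $A-hv\le\frac\lambda c\int|\nu'|^2$ for every admissible $D$. Hence $A-hv\le2\kappa(A-bv)$ and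
$$(h-b)v=(A-bv)-(A-hv)\ge(1-2\kappa)(A-bv).$$
Dividing by $v$, together with Step 1, proves Part 1. $\blacksquare$

## 8. Right translations by a unimodular subgroup: lower bounds for $I(v)/v-b$

Assume $b>0$. By (4), if $A-bv$ is small, then $\nu$ is almost everywhere close to $-v_0$. So $\Omega$ hardly changes under right translations in the directions orthogonal to $v_0$. But if these translations fill a set that is much larger than any slice of $\Omega$, then they must move $\Omega$ off itself. We now make this quantitative.

**Step 1: the subgroup.** *Purpose: to set up the translations.* Let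
$$\mathfrak s_0=\mathfrak e\oplus(\mathfrak a'\cap v_0^\perp)\oplus\mathfrak n,\qquad S_0=\mathbb R^k\times N\exp(\mathfrak a'\cap v_0^\perp).$$
Since $[\mathfrak s,\mathfrak s]\subset\mathfrak n\subset\mathfrak s_0$, $S_0$ is a normal subgroup. For $Z\in\mathfrak s_0$ we have $\operatorname{tr}\mathrm{ad}Z=0$ on $\mathfrak s$, by Section 4 and because $2\rho$ vanishes on $v_0^\perp$. The trace on $\mathfrak s_0$ is the same, since $\mathrm{ad}Z$ maps $\mathfrak s$ into $\mathfrak s_0$. So $S_0$ is unimodular, and right translations by $S_0$ preserve the volume of $S$. In coordinates $x=\exp(\sigma v_0)g$, $g\in S_0$, the volume is $d\sigma\,dg$ with $dg$ the Haar measure of $S_0$: moving $g$ gives the left-trivialized vectors $Z\in\mathfrak s_0$, and moving $\sigma$ gives $\mathrm{Ad}(g^{-1})v_0\in v_0+\mathfrak s_0$, so the determinant is $1$. In $H^2$, for instance, $S_0=N$ is the group of horizontal translations.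

For $g\in S_0$ let $|g|$ be its distance from $1$ in the left-invariant metric of $S_0$, let $B_r=\{|g|<r\}$, and let $|B_r|$ be its Haar measure.

**Proposition 3.** If $\Omega$ is isoperimetric with volume $v$ and boundary measure $A$, and $|B_r|\ge2(A+bv)$, then
$$A-bv\ge\frac{v^2}{8r^2A}.$$

*Proof.* Let $\nu_0$ be the $\mathfrak s_0$-component of $\nu$.

**Step 2: translating changes little.** *Purpose: to bound the effect of $g\in S_0$ by $\int|\nu_0|$.* We claim
$$\int_S|1_\Omega(xg)-1_\Omega(x)|\,dx\le|g|\int_{\partial\Omega}|\nu_0| .\tag{5}$$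
Let $\gamma:[0,1]\to S_0$ be a piecewise smooth curve from $1$ to $g$, $\gamma'=\gamma Z(\tau)$ with $Z(\tau)\in\mathfrak s_0$, and let $\psi\in C_c^1(S)$, $|\psi|\le1$. Since right translation by $g$ preserves volume,
$$\int_S\psi(x)\big(1_\Omega(xg)-1_\Omega(x)\big)dx=\int_\Omega\big(\psi(xg^{-1})-\psi(x)\big)dx .$$
Since $(\gamma^{-1})'=-Z\gamma^{-1}$, the $\tau$-derivative of $\psi(x\gamma(\tau)^{-1})$ is $-Z^L(\psi\circ R_{\gamma^{-1}})(x)$. Since $\operatorname{div}Z^L=0$,
$$\Big|\frac d{d\tau}\int_\Omega\psi(x\gamma(\tau)^{-1})dx\Big|=\Big|\int_\Omega Z^L(\psi\circ R_{\gamma^{-1}})\Big|=\Big|\int_{\partial\Omega}(\psi\circ R_{\gamma^{-1}})\langle Z,\nu\rangle\Big|\le|Z|\int_{\partial\Omega}|\nu_0| .$$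
Integrate in $\tau$, take the infimum of the length over $\gamma$, and the supremum over $\psi$. This proves (5).

**Step 3: slices are not too large.** *Purpose: to bound $a(\sigma)=|\{g\in S_0:\exp(\sigma v_0)g\in\Omega\}|$.* Let $\chi:\mathbb R\to[0,1]$ be smooth and nondecreasing. Right multiplication by $\exp(-tv_0)$ sends $\exp(\sigma v_0)g$ to $\exp((\sigma-t)v_0)\cdot\exp(tv_0)g\exp(-tv_0)$, and the last factor is in $S_0$. So $X_0\sigma=-1$, and the field $\chi(\sigma)X_0$ has divergence $b\chi-\chi'$. By Gauss–Green,
$$\int_\Omega(b\chi-\chi')=\int_{\partial\Omega}\chi\langle X_0,\nu\rangle\ge-A,\qquad\text{so}\qquad\int a(\sigma)\chi'(\sigma)\,d\sigma=\int_\Omega\chi'\le bv+A .$$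
Let $\chi'$ run through smooth bumps of integral $1$ that concentrate at a Lebesgue point of the integrable function $a$. This gives $a(\sigma)\le bv+A$ for a.e. $\sigma$.

**Step 4: a large ball of translations moves $\Omega$ off itself.** *Purpose: to combine.* For $x=\exp(\sigma v_0)g_0\in\Omega$, left invariance of $dg$ gives $|\{g\in B_r:xg\in\Omega\}|\le a(\sigma)\le bv+A\le\frac12|B_r|$ for a.e. $\sigma$. Integrate over $x\in\Omega$ and use (5):
$$\tfrac12|B_r|\,v\le\int_{B_r}\int_\Omega\big(1-1_\Omega(xg)\big)\,dx\,dg\le|B_r|\,r\int_{\partial\Omega}|\nu_0| .$$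
The orthogonal complement of $\mathfrak s_0$ is $\mathbb Rv_0$, so $|\nu_0|^2=1-\langle X_0,\nu\rangle^2\le2(1-\langle X_0,\nu\rangle)$. By Cauchy–Schwarz and (4), $\int|\nu_0|\le\sqrt{2A}\sqrt{A-bv}$. Hence $\frac v2\le r\sqrt{2A(A-bv)}$, and squaring gives the claim. $\square$

Since $I(v)/v$ is decreasing, $A\le Cv$ for $v\ge1$. So Proposition 3 yields, for $v\ge1$ and with a suitable constant $C'$:
$$|B_r|\ge C'v\quad\Longrightarrow\quad\frac{I(v)}v-b\ge\frac c{r^2}.\tag{6}$$
It remains to see how fast $|B_r|$ grows.

**Step 5: $l\ge2$.** *Purpose: exponential growth, hence the lower bound in Part 2.* The roots span $\mathfrak a'^*$ and $\mathfrak a'\cap v_0^\perp\ne0$, so there are $y\in\mathfrak a'\cap v_0^\perp$ and $\alpha\in\Delta^+$ with $\alpha(y)=1$. Fix $0\ne Y\in\mathfrak g_\alpha$. For $j\ge1$ and $t=\log j$, $\mathrm{Ad}(\exp ty)Y=e^tY=jY$, so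
$$\exp(jY)=\exp(ty)\exp(Y)\exp(-ty),\qquad|\exp(jY)|\le2|y|\log j+|Y| .$$
So these elements are reached by short paths. Since $\exp:\mathfrak n\to N$ is a diffeomorphism, the subgroup $\exp(\mathbb ZY)$ is discrete. So there is a ball $U\subset S_0$ about $1$ of radius $\le1$ with $UU^{-1}\cap\exp(\mathbb ZY)=\{1\}$, and the sets $\exp(jY)U$, $j\in\mathbb Z$, are pairwise disjoint. For $R\ge1$ those with $1\le j\le R$ lie in a slightly larger ball, say of radius $2|y|\log R+|Y|+2$, whose measure is therefore at least $(R-1)|U|$. Hence $|B_r|\ge ce^{cr}$ for large $r$. With $r=C\log v$ and $C$ large, (6) gives $I(v)/v-b\ge c(\log v)^{-2}$ for large $v$. Together with Proposition 2 and (3), Part 2 is proved. $\blacksquare$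

**Step 6: $l=1$.** *Purpose: growth of order $r^{k+d}$, hence the lower bound in Part 3.* Now $S_0=\mathbb R^k\times N$, $\mathfrak n=\mathfrak g_\alpha\oplus\mathfrak g_{2\alpha}$, and $\mathfrak g_{2\alpha}$ is central in $\mathfrak n$. We use that $[\mathfrak g_\alpha,\mathfrak g_\alpha]=\mathfrak g_{2\alpha}$ (Helgason). Here is the reason. Let $\mathcal B$ be the Killing form of $\mathfrak g'$, and let $W\in\mathfrak g_{2\alpha}$ be orthogonal to $[\mathfrak g_\alpha,\mathfrak g_\alpha]$ for the positive definite form $-\mathcal B(\cdot,\theta\,\cdot)$. Then for $X,X'\in\mathfrak g_\alpha$, $0=\mathcal B([X',X],\theta W)=\mathcal B(X',[X,\theta W])$. As $\mathcal B$ pairs $\mathfrak g_\alpha$ and $\mathfrak g_{-\alpha}$ nondegenerately, $[\theta W,X]=0$. Also $[W,X]\in\mathfrak g_{3\alpha}=0$. By the Jacobi identity $[[W,\theta W],X]=0$. The element $[W,\theta W]$ is in $\mathfrak p$ and commutes with $\mathfrak a'$, so it is in $\mathfrak a'$. For $H\in\mathfrak a'$ we have $\mathcal B([W,\theta W],H)=\mathcal B(W,[\theta W,H])=2\alpha(H)\mathcal B(W,\theta W)$.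 If $W\ne0$, then $\mathcal B(W,\theta W)<0$, so $[W,\theta W]$ is a nonzero element of the line $\mathfrak a'$. Then $\alpha([W,\theta W])\ne0$, and $[[W,\theta W],X]=\alpha([W,\theta W])X\ne0$ for $0\ne X\in\mathfrak g_\alpha$, a contradiction. So $W=0$.

Write $p=m(\alpha)$, $q=m(2\alpha)$, $d=p+2q$. Choose $X_i,X_i'\in\mathfrak g_\alpha$, $1\le i\le q$, such that the $[X_i,X_i']$ form a basis of $\mathfrak g_{2\alpha}$. Since $\mathfrak n$ is nilpotent of step at most two, $\exp(X)\exp(X')\exp(-X)\exp(-X')=\exp([X,X'])$. Replacing $X_i$ by $\pm\sqrt{|w|}X_i$ and $X_i'$ by $\sqrt{|w|}X_i'$, we see that $\exp(w[X_i,X_i'])$ is at distance at most $C\sqrt{|w|}$ from $1$. As $\mathfrak g_{2\alpha}$ is central,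
$$\exp\Big(X+\sum_iw_i[X_i,X_i']\Big)=\exp(X)\prod_i\exp(w_i[X_i,X_i'])$$
is at distance at most $C_4R$ from $1$ if $|X|\le R$ and $|w_i|\le R^2$. The Haar measure of $N$ is a Lebesgue measure in the coordinates $\exp$, so these elements form a set of measure $cR^{p+2q}=cR^d$. Therefore the ball of radius $2C_4R$ in $N$ has measure at least $cR^d$. Taking products with balls in $\mathbb R^k$, $|B_r|\ge cr^{k+d}$ for $r\ge1$. With $r=Cv^{1/(k+d)}$, (6) gives $I(v)/v-b\ge c\,v^{-2/(k+d)}$ for large $v$.

## 9. Rank one, $d\ge3$: balls of slowly varying radius (upper bound in Part 3)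

Let $l=1$ and $d=p+2q\ge3$, with $p=m(\alpha)$, $q=m(2\alpha)$. Passing to a multiple $\lambda M$ multiplies volumes by $\lambda^n$, $I$ by $\lambda^{n-1}$, and $b$ by $\lambda^{-1}$, so the claimed bound changes only in its constant. We may thus assume $\alpha(v_0)=1$. Then $b=2\rho(v_0)=p+2q=d>2$.

**Step 1: balls in $M'$.** *Purpose: to see that they are good to order $e^{-2r}$.* In rank one every geodesic from $o$ can be moved to the direction $v_0$ by an isometry fixing $o$, so its Jacobi operator has, orthogonally to the geodesic, the eigenvalues $-1$ ($p$ times) and $-4$ ($q$ times). Hence the geodesic sphere of radius $r$ has area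
$$\Sigma(r)=C\sinh^pr\,\sinh^q2r\le Ce^{br}.$$
Let $\beta(r)$ be the volume of the ball, so $\beta'=\Sigma$ and $\Sigma(0)=\beta(0)=0$. Since $p+2q=b$,
$$(\Sigma-b\beta)'=\big(p(\coth r-1)+2q(\coth2r-1)\big)\Sigma .$$
For $r\le1$ this is at most $\Sigma'$, which is bounded since $p+q\ge1$. For $r\ge1$ it is at most $Ce^{(b-2)r}$, because $\coth x-1=2/(e^{2x}-1)$. Integrating, and using $b>2$,
$$\Sigma(r)-b\beta(r)\le Ce^{(b-2)r}\qquad(r\ge0).\tag{7}$$

**Step 2: the region.** *Purpose: to add the Euclidean factor with the same bending trick as in Section 6.* For $R_0>0$ let $\ell=e^{R_0}$, and for $e\in\mathbb R^k$, $|e|<\ell$, let $G(e)=1-|e|^2/\ell^2$ and $\varphi=-\frac2b\log G\ge0$. Put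
$$\Omega=\{(e,x)\in E^k\times M':\ |e|<\ell,\ \varphi(e)\le R_0,\ d(x,o)\le R_0-\varphi(e)\},$$
a compact set (a ball if $k=0$). Its boundary is $\{d(x,o)=R_0-\varphi(e)\}$ over $\{\varphi<R_0\}$, up to the set $\{\varphi=R_0\}\times\{o\}$ of dimension less than $n-1$. It is parametrized by $e$ and the directions at $o$, and its area element is $\sqrt{1+|\nabla\varphi|^2}$ times $de$ times that of the sphere of radius $R_0-\varphi(e)$. Hence, using $\sqrt{1+x^2}\le1+\frac12x^2$,
$$\mathcal H^{n-1}(\partial\Omega)-b\,\mathrm{vol}(\Omega)\le\int_{\{\varphi<R_0\}}(\Sigma-b\beta)(R_0-\varphi)\,de+\frac12\int_{\{\varphi<R_0\}}|\nabla\varphi|^2\,\Sigma(R_0-\varphi)\,de .$$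
By (7), $\varphi\ge0$ and $b>2$, the first integral is at most $C\ell^ke^{(b-2)R_0}$. In the second, $\Sigma(R_0-\varphi)\le Ce^{bR_0}e^{-b\varphi}$ and $e^{-b\varphi}|\nabla\varphi|^2=\frac4{b^2}|\nabla G|^2\le C\ell^{-2}$, so it is at most $Ce^{bR_0}\ell^{k-2}$. With $\ell=e^{R_0}$,
$$\mathcal H^{n-1}(\partial\Omega)-b\,\mathrm{vol}(\Omega)\le Ce^{(b+k-2)R_0}.$$

**Step 3: all large volumes.** *Purpose: to express the bound by $v$.* Since $\beta(r)\le Ce^{br}$, $\mathrm{vol}(\Omega)\le Ce^{(b+k)R_0}$. On $|e|\le\ell/2$, $\varphi\le\frac2b\log\frac43$, so $\mathrm{vol}(\Omega)\ge ce^{(b+k)R_0}$ for large $R_0$. Substituting $e=\ell u$, $\mathrm{vol}(\Omega)=\ell^k\int_{|u|<1}\beta\big(\max\{0,R_0+\frac2b\log(1-|u|^2)\}\big)du$, which is continuous in $R_0$. So every large $v$ is attained with $e^{R_0}\le Cv^{1/(b+k)}$, and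
$$I(v)-bv\le Ce^{(b+k-2)R_0}\le C\,v^{1-2/(b+k)},\qquad b=d .$$
With (3) and Step 6 of Section 8 this proves Part 3. $\blacksquare$

## 10. The rates for $h-b$ cannot be improved (Theorem 2, Part 4)

In the cases of Part 4, Parts 2 and 3 give, for large $v$,
$$c_1\,\omega(v)\le\frac{f(v)}v\le c_2\,\omega(v),\qquad f(v)=I(v)-bv .\tag{8}$$

**Step 1: $f$ as an integral.** *Purpose: to make averages of $h-b$ available.* By Part 1, $I$ is locally Lipschitz, so it is differentiable a.e. and is the integral of its derivative. By Lemma 1, at a.e. $v'$ every isoperimetric region of volume $v'$ has $h=I'(v')$. So $f(Kv)-f(v)=\int_v^{Kv}(I'(v')-b)\,dv'$.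

**Step 2: growth of $f$ over $[v,Kv]$.** *Purpose: a lower bound for the average.* The quotient $K\omega(Kv)/\omega(v)$ tends to $K$ as $v\to\infty$ if $l\ge2$, and equals $K^{1-2/(k+d)}$ if $l=1$, $d\ge3$; the exponent is positive. So we can fix $K$ so large that $c_1K\omega(Kv)\ge2c_2\omega(v)$ for all large $v$. By (8),
$$f(Kv)-f(v)\ge c_1Kv\,\omega(Kv)-c_2v\,\omega(v)\ge c_2\,v\,\omega(v).$$
Hence the average of $I'-b$ over $[v,Kv]$ is at least $c\,\omega(v)$ with $c=c_2/(K-1)$.

**Step 3: conclusion.** *Purpose: from the average to a set of volumes.* A function is at least its average on a set of positive measure. So $I'(v')-b\ge c\,\omega(v)\ge c\,\omega(v')$ for $v'$ in a subset of $[v,Kv]$ of positive measure, since $\omega$ is decreasing. Removing the null set of Step 1, every isoperimetric region of such a volume $v'$ has $h-b\ge c\,\omega(v')$. If $\kappa(M)<\frac12$, no averaging is needed: Part 1 and (8) give $h-b\ge(1-2\kappa)f(v)/v\ge c\,\omega(v)$ for all large $v$. $\blacksquare$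

## 11. $E^k\times H^m$ and $H^{n_1}\times H^{n_2}$

Write $h-b\asymp\omega$ if $c\,\omega(v)\le h(\partial\Omega)-b\le C\,\omega(v)$ for all isoperimetric regions of large volume $v$.

For $E^k\times H^m$ with $m\ge4$ we have $l=1$, $d=m-1\ge3$, and $\kappa\le1/(k+m-1)\le\frac13<\frac12$. So
$$h-b\asymp v^{-2/(k+m-1)} .$$
With $k=0$ this agrees with the computation for balls in Section 1.

For $H^{n_1}\times H^{n_2}$ with $n_1+n_2\ge5$ we have $l=2$ and $\kappa\le1/(n_1+n_2-2)\le\frac13<\frac12$. So
$$h-b\asymp(\log v)^{-2} .$$
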